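
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Recognizing Squares with No Space Overhead}


\begin{abstract}
An overhead-free Turing machine works on the cells of its input and may write only letters of the input alphabet. We show that $\{ww\mid w\in\{0,1\}^*\}$ is accepted by a deterministic overhead-free machine that halts on every input. This disproves the conjecture that not even a nondeterministic overhead-free machine accepts this language. The method applies to $r$-th powers over any finite alphabet and to primitive words. For a language $K$ closed under rotation, over an alphabet with at least two letters, it shows that $K$ lies in linear space if and only if $\{w^r\mid w\in K\}$ is accepted without overhead for some $r\ge2$, equivalently for every sufficiently large $r$; this holds for deterministic as well as for nondeterministic machines.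
\end{abstract}

\section{The question}

A Turing machine that uses no more tape cells than its input occupies usually still has an advantage over its input: its tape alphabet is larger, so it can cross out letters, mark positions, and keep several tracks. What remains if this advantage is removed as well?

A deterministic or nondeterministic Turing machine is \emph{overhead-free} if it has a single tape, which initially holds the input word $x\in\Sigma^*$ between two end markers. The head never moves beyond the end markers and never overwrites them, and between them the machine may write only letters of $\Sigma$. Thus the working memory is exactly the $|x|$ input cells, without any additional tape symbol. Let $\mathrm{DOF}$ and $\mathrm{NOF}$ be the classes of languages accepted by deterministic and nondeterministic overhead-free machines. A deterministic machine is a special nondeterministic one, so $\mathrm{DOF}\subseteq\mathrm{NOF}$. With $\mathrm{DLINSPACE}$ and $\mathrm{NLINSPACE}$ denoting deterministic and nondeterministic linear space, it is known that $\mathrm{DOF}\subsetneq\mathrm{DLINSPACE}$ and $\mathrm{NOF}\subsetneq\mathrm{NLINSPACE}$.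

Which familiar languages survive? Every regular language does: scan the input once. So do the palindromes $ww^{R}$ over $\{0,1\}$. Check that the length is even, and compare the letters in pairs from the outside inward. A matched pair is not needed any more, so after $j\ge1$ pairs the tape can be kept in the form $0^{j-1}1\,z\,1\,0^{j-1}$, where $z$ is the unmatched part. The first $1$ seen from either end shows where $z$ begins or ends, and $z$ is empty exactly when the first $1$ on the tape is immediately followed by the last one.

For squares $ww$ this approach breaks down. The partners to be compared are half the input apart. If we match from left to right, the second frontier lies in the middle of the tape, between unread letters on both sides. Those letters are arbitrary, so no pattern is reserved for a marker. Even a machine that guesses the midpoint correctly seems unable to record its guess, since every word of length $n$ is a possible input and no cell is free to begin with. This makes the following conjecture, posed in \cite{source}, very plausible: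
\[
 \{ww\mid w\in\{0,1\}^*\}\notin\mathrm{NOF}.
\]
It is false.

\begin{theorem}\label{thm:powers}
For every finite alphabet $\Sigma$ and every fixed $r\ge2$, the language $\{w^r\mid w\in\Sigma^*\}$ is in $\mathrm{DOF}$, via a machine that halts on all inputs.
\end{theorem}

With $\Sigma=\{0,1\}$ and $r=2$ this gives the answer to the conjecture.

\begin{corollary}
$\{ww\mid w\in\{0,1\}^*\}\in\mathrm{DOF}\subseteq\mathrm{NOF}$; the conjecture is false.
\end{corollary}

The same machine recognizes powers of unspecified exponent. A word is \emph{non-primitive} if it has the form $w^r$ with $r\ge 2$, and \emph{primitive} otherwise. (Which convention is used for the empty word does not matter below.)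

\begin{theorem}\label{thm:primitive}
For every finite $\Sigma$, the set of primitive words and the set of non-primitive words $\{w^r\mid w\in\Sigma^*,\ r\ge2\}$ are in $\mathrm{DOF}$.
\end{theorem}

A \emph{rotation} of a word $pq$ is the word $qp$. Once a word has been verified to be $w^r$ with large $r$, all but one of the $r$ copies are superfluous, and their cells can be used for any linear-space computation. This leads to a characterization. For $K\subseteq\Sigma^*$ write $K^{[r]}=\{w^r\mid w\in K\}$.

\begin{theorem}\label{thm:rotation}
Let $|\Sigma|\ge2$ and let $K\subseteq\Sigma^*$ be closed under rotation. The following are equivalent: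
\begin{enumerate}
\item[(i)] $K\in\mathrm{DLINSPACE}$;
\item[(ii)] $K^{[r]}\in\mathrm{DOF}$ for some $r\ge2$;
\item[(iii)] there is $r_0$ such that $K^{[r]}\in\mathrm{DOF}$ for all $r\ge r_0$.
\end{enumerate}
The same holds with $\mathrm{NLINSPACE}$ and $\mathrm{NOF}$ in place of $\mathrm{DLINSPACE}$ and $\mathrm{DOF}$.
\end{theorem}

\begin{remark}\label{rem:unary}
If $|\Sigma|=1$, the languages in Theorems~\ref{thm:powers} and~\ref{thm:primitive} are regular, so one scan by a finite automaton decides them. \emph{From now on $|\Sigma|\ge2$.} In Theorem~\ref{thm:rotation} this hypothesis is necessary. Over a one-letter alphabet an overhead-free machine can never change its tape, so it is a two-way finite automaton and accepts a regular language. But $K=\{0^{2^j}\mid j\ge0\}$ is closed under rotation and in $\mathrm{DLINSPACE}$, while $K^{[r]}=\{0^{r2^j}\mid j\ge 0\}$ is infinite with unbounded gaps, hence not regular.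
\end{remark}

\section{The idea, on words without $00$}\label{sec:idea}

The set of squares is closed under rotation, so we may rotate the input into a convenient position. Consider the simplest case: $x\in\{0,1\}^n$ begins with $0$, ends with $1$, and does not contain $00$. Then $x=01y$. If $x=uu$, then $u$ also begins with $01$, so $u=01z_1$ and $y=z_1\,01\,z_2$ with $z_1=z_2$. We therefore try all occurrences of $01$ in $y$, from left to right, as candidates for the beginning of the second half.

\paragraph{A marker.} Delete the prefix $01$; the machine remembers that it was there. This frees two cells. Spend them at the current candidate by replacing $01$ with $1001$. The tape then contains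
\[
Y=z_1\;1001\;z_2 ,
\]
and $00$ occurs in $Y$ exactly once. So the candidate can always be found again.

\paragraph{A test that pays for itself.} Put $u=u_0u_1\cdots=01z_1$ and $v=01z_2$, so $x=uv$. We want to know whether $v=u$; it is equally easy to find out whether $v$ is a power of $u$. So we compare $v$ with $u^\omega=uuu\cdots$. The first two letters agree. A letter of $z_2$ that agrees with the expected letter is \emph{deleted}. After $D$ deletions the next expected letter is $u_g$ with $g=(D+2)\bmod|u|$. The test needs a few numbers, such as $D$ and $g$, all at most $D$ plus a constant. The length $|u|$ may be much larger, but it need not be stored: whether $g$ has reached $|u|$ can be seen by counting about $g$ letters from the left end and checking whether this leads to the marker. In binary these numbers need $O(\log D)$ cells, and $D$ cells have been freed. The machine thus has enough room exactly when it needs it, up to a constant shortage while $D$ is small, and a constant number of letters can be kept in the finite control.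

\paragraph{A test that can be undone.} If the candidate turns out to be wrong, the deleted letters must be restored. They can be: each of them was equal to a letter of $u$, and $u$ is still there.

\paragraph{An example.} Let $x=01101110110111$, so $y=101110110111$. The first candidate is $y=1\cdot01\cdot110110111$ with $z_1=1$, $u=011$, $|u|=3$.
\[
\begin{array}{l|cc|cc|l}
\multicolumn{1}{c|}{Y} & D & g & \text{expected } u_g & \text{found} & \\ \hline
1\cdot1001\cdot110110111 & 0&2&1&1&\text{delete}\\
1\cdot1001\cdot10110111 & 1&0&0&1&\text{wrong candidate}
\end{array}
\]
To undo, step back from $g=0$ (that is, $g=3=|u|$) to $g=2$ and reinsert $u_2=1$ after the marker, so $D=0$ again; then turn $1001$ back into $01$. The next occurrence of $01$ gives $z_1=z_2=10111$, $u=0110111$, $|u|=7$.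
\[
\begin{array}{l|cc|cc|l}
\multicolumn{1}{c|}{Y} & D & g & \text{expected } u_g & \text{found} & \\ \hline
10111\cdot1001\cdot10111 & 0&2&1&1&\text{delete}\\
10111\cdot1001\cdot0111 & 1&3&0&0&\text{delete}\\
10111\cdot1001\cdot111 & 2&4&1&1&\text{delete}\\
10111\cdot1001\cdot11 & 3&5&1&1&\text{delete}\\
10111\cdot1001\cdot1 & 4&6&1&1&\text{delete}\\
10111\cdot1001 & 5&0&&&\text{end of $v$ with $g=0$: } v=u
\end{array}
\]

\paragraph{What remains.} In general, let $a$ be a letter and rotate a \emph{longest} run $a^k$ of $a$'s to the front. The marker then contains $a^{k+1}$, which occurs nowhere else. Now $k$ is unbounded, so the deleted run has to be replaced by the number $k$ in binary. This is affordable, since the run leaves $k$ cells behind. Two tasks are left. First, ``delete'', ``insert'', and ``free cells'' must be given a meaning on a tape without spare symbols; this is the subject of Section~\ref{sec:satchel}. Second, every number must fit into the free cells at every moment; Section~\ref{sec:counters} reduces this to a simple inequality, and the machine itself follows in Section~\ref{sec:powers}.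

\section{Carrying the free cells: the satchel}\label{sec:satchel}

The free cells should be available where the head is. So we keep them together in one block, which the head drags along and which splits the remaining letters into a left and a right part. The block is filled with codewords over $\Sigma$, so it serves as a small tape over a larger alphabet. The next definition describes what the programmer sees.

\begin{definition}
Fix a finite alphabet $\Gamma_0$ containing a blank, two symbols $L,R\notin\Gamma_0$, and a number $d\ge 1$ with an injective code $\Gamma_0\cup\{L,R\}\to\Sigma^d$; such $d$ exists as $|\Sigma|\ge2$. Fix a multiple $C\ge3d$ of $d$. On inputs $x$ of length $n\ge C$, a \emph{satchel machine} has a finite control and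
\begin{itemize}
\item a \emph{content} $Y\in\Sigma^*$ with $|Y|\le n$, initially $Y=x$; we write $F=n-|Y|\ge0$;
\item a \emph{gap} position $P\in\{0,\dots,|Y|\}$, initially $n-C$;
\item a \emph{satchel}: a tape over $\Gamma_0$, initially blank, with exactly
\[
 s=\Big\lfloor\frac{\min(F+C,\,n)}{d}\Big\rfloor-2
\]
cells. Since $n\ge C\ge 3d$, we have $s\ge1$.
\end{itemize}
Its operations are the following; reading, moving and deleting are used only where the letter concerned exists.
\begin{enumerate}
\item detect whether $P=0$ or $P=|Y|$, and read the letter right of the gap;
\item move the gap one letter left or right;
\item delete the letter right of the gap;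
\item insert a letter right of the gap (the gap stays left of it). This is allowed only if $|Y|$ stays at most $n$ and, should $s$ decrease, the last satchel cell is blank;
\item run a \emph{routine}: a finite-state one-tape computation on the satchel. It starts on satchel cell $1$, recognizes the first and the last satchel cell, never leaves the $s$ cells and, if it ends, ends on cell $1$ and passes a result to the control.
\end{enumerate}
When $s$ grows, the new last cell is blank. (An insertion or deletion changes $s$ by at most $1$.)
\end{definition}

The satchel has about $(F+C)/d$ cells although only $F$ letters have been deleted. The extra $C$ cells come from keeping $C$ letters of the content in the finite control. This removes the constant shortage noticed in Section~\ref{sec:idea}; without it there would be no satchel at all at the beginning, when $F=0$.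

\begin{lemma}\label{lem:satchel}
Every satchel machine is simulated by an overhead-free machine on inputs of length at least $C$. The simulating machine is deterministic if the satchel machine is, and every operation takes finitely many steps if the routines involved terminate.
\end{lemma}

\begin{proof}
\emph{Layout.} A register $\rho$ in the control contains the last $\min(C,|Y|)$ letters of $Y$. Thus $Y=y\rho$, where $y=y_1\cdots y_N$ with $N=\max(|Y|-C,0)$ stays on the tape. The $n$ cells between the end markers contain
\[
y_1\cdots y_p\;\underbrace{\mathrm{code}(L)\,\mathrm{code}(\gamma_1)\cdots\mathrm{code}(\gamma_s)\,\mathrm{code}(R)\;(e\text{ padding cells})}_{\text{the block: } n-N=\min(F+C,n)\text{ cells}}\;y_{p+1}\cdots y_N ,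
\]
where $\gamma_1\cdots\gamma_s$ is the satchel and $0\le e<d$, so that $n-N=(s+2)d+e$. The control stores $e$ and an \emph{offset} $o\in\{0,\dots,|\rho|\}$ with $o=0$ unless $p=N$. The gap position is $P=p+o$. Between operations the head is on the first cell of $\mathrm{code}(L)$; it returns there at the end of each of the actions below.

\emph{Start.} Walk to the right end, read the last $C$ letters into $\rho$, and write $\mathrm{code}(L)$, then $C/d-2$ codes of the blank, then $\mathrm{code}(R)$ into these cells. So $e=0$, $p=N=n-C$, $o=0$.

\emph{Navigation and routines.} The code is injective and the groups of $d$ cells are read aligned, starting from $\mathrm{code}(L)$. Hence $\mathrm{code}(L)$ and $\mathrm{code}(R)$ are recognized, and since $e$ is known, the head finds both ends of the block. The cells next to the block show whether $p=0$ or $p=N$ (an end marker is seen) and what $y_{p+1}$ is. This gives operation~(1): $P=0$ iff $p=0$ and $o=0$; $P=|Y|$ iff $p=N$ and $o=|\rho|$; the letter right of the gap is $y_{p+1}$ if $p<N$ and $\rho_{o+1}$ if $p=N$. For operation~(5), go to $\mathrm{code}(\gamma_1)$, simulate the routine group by group, the physical head position serving as the routine's head, and return to $\mathrm{code}(L)$.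

\emph{Moving the block right} (for $p<N$). Remember the letter $c$ just right of the block. Walk left through the block, copying each of its cells one cell to the right: first the $e$ padding cells, then group after group until the group $\mathrm{code}(L)$ has been shifted. Write $c$ into the vacated cell. \emph{Moving the block left} (for $p>0$). Remember the letter $c$ just left of the block. Walk right, copying each cell one cell to the left: group after group until $\mathrm{code}(R)$ has been shifted, then the $e$ padding cells. Write $c$ into the vacated cell.

\emph{Deleting the letter right of the block.} Its cell becomes a padding cell, $e:=e+1$. If now $e=d$, overwrite $\mathrm{code}(R)$ by the code of the blank, write $\mathrm{code}(R)$ into the $d$ padding cells, and set $e:=0$.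

\emph{Inserting $c$ right of the block.} If $e\ge1$, write $c$ into the last padding cell and set $e:=e-1$. If $e=0$, then $s$ decreases, so the last satchel cell is blank by the rule in~(4). Overwrite its code by $\mathrm{code}(R)$, treat the old $\mathrm{code}(R)$ as $d$ padding cells, write $c$ into the last of them, and set $e:=d-1$.

\emph{Operations (2)--(4) when $p<N$.} Then $N>0$, $|\rho|=C$ and $o=0$. Move the block, delete right of it, or insert right of it, respectively. A deletion or insertion changes $N$ by one; the register is unaffected, since $|Y|\ge C$ still holds afterwards.

\emph{Operations (2)--(4) when $p=N$.} A right move sets $o:=o+1$. A left move sets $o:=o-1$ if $o>0$, and moves the block left if $o=0$.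

A deletion removes $\rho_{o+1}$ from $\rho$. If $N=0$, that is all. If $N>0$, the register has to be refilled: move the block left, delete the letter now right of it from the tape, prepend it to $\rho$, and set $o:=o+1$. Then $p$ equals the new $N$, and $P=(N_{\mathrm{old}}-1)+(o_{\mathrm{old}}+1)$ is unchanged.

An insertion puts the letter into $\rho$ at offset $o$, as the new $\rho_{o+1}$. If $|\rho|$ is still at most $C$, that is all. If $|\rho|=C+1$, remove the first letter of $\rho$ and insert it right of the block. If $o\ge1$, then move the block right and set $o:=o-1$; now $p=N$ again. If $o=0$, the letter removed from $\rho$ is the inserted one; the block stays, so now $p=N-1$ and $o=0$. In both cases $P$ is unchanged and the inserted letter is right of the gap.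

All properties of the layout are preserved.
\end{proof}

\section{Counters that fit}\label{sec:counters}

The satchel will hold a bounded number of binary counters. If their values never exceed $F$ by more than a constant, they need only logarithmically many of the roughly $F/d$ available cells; the constant $C$ takes care of small $F$.

We store five counters $k,t,g,h,D$ in the satchel, each on its own track with track symbols $\{\text{blank},0,1\}$. Numbers are written in binary with the low-order digit in cell~$1$ and blanks beyond the highest nonzero digit; the number $0$ is all blank. Each of the following routines starts and ends on cell~$1$.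
\begin{itemize}
\item \emph{Increment.} Moving right, change $1$ to $0$ until the first $0$ or blank, which becomes $1$.
\item \emph{Decrement} (of a positive value). Moving right, change $0$ to $1$ until the first $1$, which becomes $0$. If this was the highest digit (the next track symbol is blank or there is no next cell), erase it.
\item \emph{Comparison of $X$ with $Z+c$}, for counters $X,Z$ and a constant $c\ge0$. In one pass from cell $1$ to cell $s$, with blanks read as $0$, compute the digits of $Z+c$: start with carry $c$; at a digit $z$ with carry $\kappa$ the new digit is $(z+\kappa)\bmod 2$ and the new carry is $\lfloor(z+\kappa)/2\rfloor$. The carry stays bounded. Remember how $X$ and $Z+c$ compare at the last position where their digits differ. If a nonzero carry is left at the end, then $Z+c\ge2^s>X$. Without $Z$ this compares $X$ with a constant.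
\item \emph{Copying} a counter and \emph{resetting} it to $0$, cell by cell in one pass.
\end{itemize}

The machine of the next section will satisfy the following condition at all times, in particular immediately after each insertion:
\begin{equation}\label{eq:budget}
F\ge0\quad\text{and every counter is at most } F+3 .
\end{equation}

\begin{lemma}\label{lem:counters}
For given $\Gamma_0$, containing the symbols of the five tracks, and given $d$, let $C$ be a sufficiently large multiple of $d$, and let $n_0\ge C$ be sufficiently large. Then on inputs of length $n\ge n_0$, as long as only counters are stored in the satchel and \eqref{eq:budget} holds, all counters fit into the satchel and all insertions are allowed.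
\end{lemma}

\begin{proof}
A value at most $F+3$ occupies at most $\lfloor\log_2(F+3)\rfloor+1$ cells. Since $F/d-\log_2(F+3)$ is bounded below for $F\ge0$, every sufficiently large $C$ satisfies
\begin{equation}\label{eq:C}
\Big\lfloor\frac{F+C}{d}\Big\rfloor-2\ \ge\ \lfloor\log_2(F+3)\rfloor+1\qquad\text{for all }F\ge0 .
\end{equation}
Choose $n_0\ge C$ with $\lfloor n/d\rfloor-2\ge\lfloor\log_2(n+3)\rfloor+1$ for all $n\ge n_0$. If $F+C\le n$, then $s=\lfloor(F+C)/d\rfloor-2$ and the counters fit by \eqref{eq:C}. Otherwise $s=\lfloor n/d\rfloor-2$, and they fit because $F\le n$. Now consider an insertion. It keeps $|Y|\le n$, because $F\ge0$ afterwards. If it decreases $s$, then \eqref{eq:budget} holds with the new $F$, so the counters fit into the new, smaller number of cells. Hence the old last cell is blank, as operation (4) requires.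
\end{proof}

\section{Recognizing powers}\label{sec:powers}

We prove Theorem~\ref{thm:powers}. Let $\Gamma_0$ consist of the $5$-tuples of track symbols, the blank being the all-blank tuple, fix $d$, and choose $C$ and $n_0$ as in Lemma~\ref{lem:counters}. Inputs of length less than $n_0$ are handled by a finite table. Let $n\ge n_0$, and let $a$ be the first letter of $x$, remembered in the control. A scan decides whether $x\in a^*$; if so, accept iff $r\mid n$. So let $x$ contain a letter different from $a$.

We program a satchel machine. It first rotates a longest run of $a$'s to the front and replaces it by a counter. Then it tries the possible ends of the first root $u$ from left to right: it marks a candidate, tests it while deleting letters, and, if the test fails, restores the letters and goes on. The claim that \eqref{eq:budget} holds throughout is checked in Section~\ref{subsec:fit}.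

A \emph{run} is a maximal block of $a$'s. ``Go to $0$'' means: move the gap to $P=0$. To \emph{scan with $t$} means: start with $t=0$ and move right, incrementing $t$ when an $a$ is passed and resetting $t$ to $0$ when another letter is passed. So $t$ is the length of the block of consecutive $a$'s just passed. The counters $t$ and $h$ are scratch counters, reset to $0$ after use.

\subsection{A longest run in front}\label{subsec:phase1}

To \emph{rotate by one}: at $P=0$ delete the first letter, move to the end, insert it there, go to $0$. Starting from $P=0$, the machine performs the following loop.
\begin{enumerate}
\item Rotate by one until $Y$ begins with $a$ and ends with a letter different from $a$ (no rotation is made if this holds already). This happens, since $x$ contains both kinds of letters.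
\item Now $Y=a^kby'$ with $k\ge1$ and $b\ne a$. Delete the $a$'s one by one, incrementing the counter $k$ after each deletion. Then delete $b$ and remember it in the control. Now $Y=y'$ and $F=k+1$.
\item Scan $Y$ with $t$, looking for $t=k+1$; reset $t$. If $k+1$ is not reached, leave the loop. Otherwise go to $0$, insert $b$, and then repeatedly insert an $a$ and decrement $k$ until $k=0$, so that $Y=a^kby'$ again for the old value of $k$. Rotate by one and return to step 1.
\end{enumerate}
Since $y'$ is preceded by $b$ and is empty or ends with a letter different from $a$, the runs of $y'$ are the remaining runs of the cyclic word $x$. The loop visits the starts of the cyclic runs in cyclic order, and it is left at the latest when a longest run is in front. After the loop, some rotation of $x$ is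
\[
x'=a^kb\,y,\qquad k\ge1,\quad b\ne a,\quad Y=y,\quad\text{all runs of $y$ have length}\le k,\quad F=k+1 .
\]
A rotation of an $r$-th power is an $r$-th power, so $x$ is an $r$-th power iff $x'$ is.

\begin{lemma}\label{lem:candidates}
Let $r\ge 2$. A word $u$ satisfies $x'=u^r$ iff there is a factorization $y=z_1\,a^kb\,z_2$ with
\[
u=a^kbz_1\qquad\text{and}\qquad v:=a^kbz_2=u^{r-1}.
\]
\end{lemma}
\begin{proof}
If there is such a factorization, then $x'=uv=u^r$. Conversely, let $x'=u^r$. If $|u|\le k$, then $u\in a^*$ and $x'\in a^*$, a contradiction. So $|u|\ge k+1$ and $u=a^kbz_1$. As $r\ge2$, the rest $u^{r-1}$ of $x'$ begins with $a^kb$ as well.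
\end{proof}

\subsection{Candidates and their marker}

A \emph{candidate} is an occurrence $y=z_1\,a^kb\,z_2$ of $a^kb$ in $y$. As all runs of $y$ have length at most $k$, the block $a^k$ is a complete run.

\paragraph{Finding.} Start at $P=0$ with $t=0$ and scan with $t$, but before passing a letter $c\ne a$ check whether $t=k$ and $c=b$. If so, a candidate is found, with the gap between $a^k$ and $b$. If the end of $Y$ is reached, \emph{reject}.

\paragraph{Marking.} At a candidate insert $a$, move $k$ letters left (decrementing $t$ from $k$ to $0$), and insert $b$. Now
\[
Y=z_1\,M\,z_2,\qquad M=b\,a^{k+1}\,b,\qquad F=k-1 .
\]
Here $k\ge1$ guarantees that there was room for two letters. While the candidate is tested, the content is always $z_1Mz_2'$ with a suffix $z_2'$ of $z_2$. In such a word the factor $a^{k+1}$ occurs exactly once, because $z_1$ and $z_2'$ contain no run longer than $k$ and the block $a^{k+1}$ in $M$ is enclosed by letters $b\ne a$. This is where it matters that $a^k$ is a longest run. Therefore $M$ can be \emph{located}: go to $0$ and scan with $t$ until $t=k+1$. One move right now leads to the gap just after $M$; $k+2$ moves left ($k+1$ of them while decrementing $t$ to $0$) lead to the gap just before $M$. In both cases $t$ is $0$ afterwards.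

\subsection{The test}

Put $u=a^kbz_1=u_0u_1\cdots u_{|u|-1}$ and $v=a^kbz_2$, so $x'=uv$. Let the counter $D$ be the number of letters of $z_2$ deleted so far, and put
\[
G=k+1+D .
\]
This is the length of the prefix of $v$ that has been compared successfully; it is not stored. The counter $g$ shows the position in $u$, and a variable $q\in\{0,\dots,r\}$ in the control counts completed copies of $u$. The invariant is:
\begin{enumerate}
\item[(I1)] $Y=z_1Mz_2'$, where $z_2'$ is $z_2$ without its first $D$ letters;
\item[(I2)] the first $G$ letters of $v$ are the first $G$ letters of $u^\omega=uuu\cdots$;
\item[(I3)] $g=G\bmod|u|$ and $q=\min(r,\lfloor G/|u|\rfloor)$.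
\end{enumerate}
Since $n=2(k+1)+|z_1|+|z_2|$ and $|Y|=|z_1|+(k+3)+|z_2|-D$, (I1) gives
\begin{equation}\label{eq:FG}
F=k-1+D=G-2 .
\end{equation}

Two procedures are needed. They work whenever $Y=z_1Mz_2'$.

\emph{Reading $u_g$}, for $g<|u|$. It is $a$ if $g<k$ and $b$ if $g=k$. If $g>k$, it is the letter of $z_1$ preceded by $g-k-1$ letters: set $h:=k+1$, go to $0$, move right and increment $h$ while $h<g$, and read the letter right of the gap.

\emph{Wrapping}, for $g\le|u|$: if $g=|u|$, then $g$ is replaced by $0$ and $q$ by $\min(q+1,r)$. The machine has to recognize $g=|u|$ without having $|u|$ stored. It goes to $0$ and scans with $t$, counting the letters passed in $h$, until $h=g+1$; there are enough letters, as $|Y|\ge|z_1|+k+3=|u|+2$. The block $a^{k+1}$ is completed exactly when $|z_1|+1+(k+1)=|u|+1$ letters have been passed. So $t=k+1$ at the end of the scan iff $g=|u|$.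

The test starts with $D=0$, $g=k+1$, $q=0$, followed by wrapping. The invariant holds, because $u$ and $v$ both begin with $a^kb$. Then repeat:
\begin{enumerate}
\item[(a)] Locate $M$. If nothing is right of $M$, then $D=|z_2|$ and $G=|v|$, so $v$ is the prefix of length $|v|$ of $u^\omega$. It is a power of $u$ iff $g=0$. If $g=0$ and $q=r-1$, then $v=u^{r-1}$: \emph{accept}. Otherwise $v\ne u^{r-1}$, and the test fails.
\item[(b)] Otherwise read $u_g$, locate $M$, and compare $u_g$ with the letter right of $M$. By the invariant these are the next letters of $u^\omega$ and of $v$. If they differ, then $v$ is not a prefix of $u^\omega$, so $v\ne u^{r-1}$ and the test fails. If they agree, delete the letter right of $M$, increment $g$ and $D$, and wrap. The invariant is preserved.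
\end{enumerate}

\subsection{Undoing a failed test}

A failed test leaves a state satisfying the invariant. While $D>0$, repeat the following round, which restores the last deleted letter; $q$ is no longer needed.
\begin{itemize}
\item If $g=0$, set $g:=|u|$. The number $|u|$ is found by going to $0$ and scanning with $t$ until $t=k+1$, counting the letters passed in $h$; then $h=|u|+1$. (Here $|u|$ is not too large for the counters: $g=0$ means that $|u|$ divides $G>0$, so $|u|\le G$.)
\item Decrement $g$ and $D$. Now $g=G\bmod|u|$ for the new $G$, and the last deleted letter was equal to $u_g$ by (I2).
\item Read $u_g$, locate $M$, and insert $u_g$ just after $M$.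
\end{itemize}
Each round re-establishes (I1), (I2) and the equation for $g$, with $D$ smaller by one. When $D=0$, we have $Y=z_1Mz_2$.

\paragraph{Unmarking.} Set $g:=0$. Locate $M$, go just before it, delete its first $b$ and one of its $a$'s, and move right until the letter right of the gap is not $a$, that is, over $k$ letters. Now $Y=z_1\,a^kb\,z_2=y$ again, $F=k+1$, and the gap is between $a^k$ and $b$. Move right over $b$, set $t:=0$, and continue \emph{Finding} from there.

\subsection{Correctness and termination}\label{subsec:correct}

In a test $D$ increases in every step, and while undoing it decreases, so each test and each undoing terminates. The candidates move strictly to the right. Hence the machine always halts, and every candidate is tested unless the machine accepts earlier. It accepts at a candidate iff $v=u^{r-1}$. By Lemma~\ref{lem:candidates} it accepts iff $x'$, equivalently $x$, is an $r$-th power.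

\subsection{The counters fit}\label{subsec:fit}

We verify \eqref{eq:budget}. Counters not mentioned are $0$.

\emph{Longest run.} During rotations all counters are $0$ and $F\in\{0,1\}$. While $a$'s are deleted, each deletion precedes the increment, so $k\le F$. In the scan $F=k+1$ and $t\le k+1=F$. When $Y$ is restored, $F=k$ just after inserting $b$; just after each insertion of an $a$ we have $k=F+1$, and $k=F$ after the decrement.

\emph{Finding and marking.} While finding, $F=k+1$ and $t\le k$. After the two insertions of the marking, $F$ is $k$ and then $k-1\ge0$, so $k,t\le F+1$.

\emph{Test.} Before each step $F=G-2$ by \eqref{eq:FG}, and $k+1$, $g$ and $D$ are at most $G=F+2$. Reading $u_g$ uses $h\le\max(k+1,g)\le G$, and locating $M$ uses $t\le k+1\le G$. The deletion gives $F=G-1$. After the increments, the new $G'=G+1$ satisfies $F=G'-2$ and $g,D,k+1\le G'$. Wrapping uses $t\le k+1$ and $h\le g+1\le G'+1=F+3$. At the initial wrapping $G=g=k+1$, $F=k-1$ and $h\le k+2=F+3$.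

\emph{Undoing.} At the start of a round $F=G-2$, and $g$, $D$ and $k+1$ are at most $G=F+2$. Finding $|u|$ uses $t\le k+1\le G$ and $h\le|u|+1\le G+1=F+3$; to set $g:=|u|$, decrement $h$ and copy it, so $g\le G$. After decrementing $g$ and $D$, the new $G'=G-1\ge k+1$ bounds $g$, $D$ and $k+1$, as well as the scratch counters used in reading $u_g$ and locating $M$. The insertion changes $F$ from $G'-1$ to $G'-2\ge k-1$. So from the decrement on, all counters are at most $F+2$.

\emph{Unmarking.} Here $F\ge k-1$, and $k$, $g$ and $t$ are at most $k+1\le F+2$.

So \eqref{eq:budget} holds at all times. By Lemmas~\ref{lem:counters} and~\ref{lem:satchel} there is a deterministic overhead-free machine as required; it halts on all inputs by Section~\ref{subsec:correct} and because every routine terminates. This proves Theorem~\ref{thm:powers}.\qed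

\section{Primitive words}

\begin{proof}[Proof of Theorem~\ref{thm:primitive}]
Use the machine of Section~\ref{sec:powers} with $n_0\ge2$, but in step (a) of the test accept whenever $g=0$, whatever $q$ is, and accept every input $x=a^n$ with $n\ge n_0$; such an input is non-primitive. For other inputs, $g=0$ in step (a) means that $v=u^j$ for some $j$, and $j\ge1$ since $|v|=G>0$. So the machine accepts iff at some candidate $v$ is a power $u^{j}$ with $j\ge1$. By Lemma~\ref{lem:candidates}, applied to all $r\ge2$, this holds iff $x'$ is non-primitive. Since rotations preserve non-primitivity, this holds iff $x$ is non-primitive. The machine is deterministic and halts on every input; exchanging acceptance and rejection gives the primitive words. The empty word is put into the finite table according to the convention chosen.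
\end{proof}

\section{Linear space and high powers}

We prove Theorem~\ref{thm:rotation}. Recall the standard fact that $\mathrm{DLINSPACE}$ and $\mathrm{NLINSPACE}$ are the classes of languages accepted by deterministic and nondeterministic \emph{linear bounded automata}: one-tape machines that use only the cells of the input and two end markers, but may have an arbitrary tape alphabet.

\begin{proof}[Proof of Theorem~\ref{thm:rotation}]
(iii)$\Rightarrow$(ii) is trivial.

(ii)$\Rightarrow$(i). On input $w$ write $w^r$, which has length $r|w|$ with $r$ fixed, and simulate the overhead-free machine on it in linear space. Since $w^r=w'^r$ implies $w=w'$, we have $w^r\in K^{[r]}$ iff $w\in K$. In the deterministic case, runs that do not halt can be cut off by a step counter: the number of configurations is at most exponential in $|w|$, so the counter fits into linear space.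

(i)$\Rightarrow$(iii). Let $T$ be a linear bounded automaton for $K$ with tape alphabet $\Delta\supseteq\Sigma$ and end markers $\vdash,\dashv$. It is deterministic or nondeterministic according to the version being proved. After verifying that the input is an $r$-th power, we want to copy one root onto the satchel and run $T$ there. Each letter on the satchel costs $d$ cells, which determines how large $r$ has to be.

Let $\Gamma_0$ consist of the counter symbols of Section~\ref{sec:powers} and, disjoint from them, the symbols in $\Delta\cup\{\vdash,\dashv\}$. This fixes $d$, which does not depend on $r$. Let $r_0=d+1$ and fix $r\ge r_0$; so $r\ge2$. Choose $C$ and then $n_0$ as in Lemma~\ref{lem:counters}, with in addition $C\ge5d$ and $n_0\ge r(C+5d)$. Shorter inputs are handled by a table. Let $n\ge n_0$. If $r\nmid n$, reject. Otherwise let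
\[
m=n/r\ge C+5d .
\]
As before, $a$ is the first letter of $x$. \emph{Appending} a symbol means running a routine that writes it into the first blank satchel cell.

\emph{Case $x\notin a^*$.} Run the machine of Theorem~\ref{thm:powers}, with the present $\Gamma_0$, $d$, $C$ and $n_0$. If it rejects, reject. At the moment when it would accept, $x'=u^r$ with $u=a^kbz_1$, so $|u|=m$, and $Y=z_1M$ has length $m+2$. Reset $g$, $D$, $h$ and $t$. Locate $M$, go just before it, and delete all letters right of the gap; $t$ is $0$ again. Then go to $0$, insert $b$, and insert $a$ and decrement $k$ until $k=0$. Now $Y=a^kbz_1=u$ for the old value of $k$. Throughout, $|Y|\le m+2$, so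
\[
F\ge(r-1)m-2\ge m-2\ge k-1
\]
because $m=|u|\ge k+1$. Hence $k$ and $t\le k+1$ are at most $F+2$, and \eqref{eq:budget} holds. In the end all counters are $0$, $F=(r-1)m$ and $|Y|=m\ge C$, so $F+C\le n$. Since $r-1\ge d$ and $C\ge5d$,
\[
s\ \ge\ \frac{(r-1)m+C}{d}-3\ \ge\ m+\frac Cd-3\ \ge\ m+2 .
\]
So there is room to append $\vdash$, then, moving the gap once over $Y$, the $m$ letters of $u$, and then $\dashv$. Finally run $T$ on this portion of the satchel as one routine, which need not return, and accept iff $T$ accepts.

This decides correctly. If $x$ is not an $r$-th power, it is rejected. If $x=w^r$, then the rotation $x'$ of $w^r$ is the $r$-th power of a rotation of $w$. As $x'=u^r$ determines $u$, this rotation is $u$. Since $K$ is closed under rotation, $u\in K$ iff $w\in K$, that is, iff $x\in K^{[r]}$. Closure is needed at this point because the machine knows only $u$, not the position from which it started.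

\emph{Case $x=a^n$.} We must decide whether $a^m\in K$. Nothing has to be verified, but the satchel is small at first, so deleting and writing must alternate. All counters are $0$. Append $\vdash$. At $P=0$ repeat: delete $r$ letters of $Y$ and append one $a$, until $Y$ is empty; then append $\dashv$ and run $T$ as above. After $r$ letters have been deleted for the $j$-th time, $F=rj$. While $|Y|\ge C$, we have
\[
s\ \ge\ \frac{rj+C}{d}-3\ \ge\ j+2 ,
\]
also for $j=0$. When $|Y|<C$, since $r\ge d+1$ and $m\ge5d$,
\[
s\ \ge\ \frac nd-3\ =\ \frac{rm}{d}-3\ \ge\ m+\frac md-3\ \ge\ m+2 .
\]
After $j$ rounds $j+1\le m+1$ satchel cells are used, and $m+2$ at the very end. So everything fits. No insertions occur.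

By Lemma~\ref{lem:satchel} we obtain an overhead-free machine for $K^{[r]}$, deterministic if $T$ is.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Computation With Absolutely No Space Overhead},
\url{https://staff.ulsu.ru/semoushin/_index/_pilocus/_gist/docs/!_rescued-by-latex2_e/_some-howtos/_How-to-cool-presentations/!__beamer/__beamer-info/__my-beamertesting/_OK/beamerexample1-OK/beamerexample1.pdf}.
\end{thebibliography}

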